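# Parallel repetition of free games: from $1/\epsilon$ down to $\log\log(1/\epsilon)$

## 1. Regular inputs and a ladder of fallback laws

We start with an object that has nothing to do with games. Let $X$ be a finite set, $\mu$ a probability law on $X$ with full support, $\nu$ another law on $X$, and $\psi=d\nu/d\mu$, that is, $\psi(x)=\nu(x)/\mu(x)$.

**Definition (regular input).** A point $x\in X$ is *regular* for $\nu$ if $\psi(x)\ge\frac12$, that is, $\mu(x)\le 2\nu(x)$. Otherwise it is *irregular*.

Somebody who is handed $x\sim\mu$ and would like $x$ to have law $\nu$ may pretend that it has, as long as $x$ is regular: for every $h\ge0$,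
$$\sum_{x\ \text{regular}}\mu(x)h(x)\le 2\sum_x\nu(x)h(x), \tag{1}$$
so bad events become at most twice as likely. On irregular points the pretense is not allowed, and one needs a second law to fall back on, then perhaps a third.

**Definition (ladder).** Given laws $\nu_1,\dots,\nu_L$ on $X$ with densities $\psi_1,\dots,\psi_L$ with respect to $\mu$, put
$$X_1=X,\qquad X_{p+1}=\{x\in X_p:\ \psi_p(x)<\tfrac12\}\quad(1\le p\le L).$$
The *level* of $x$ is the least $p\in\{1,\dots,L\}$ with $\psi_p(x)\ge\frac12$, i.e. the $p$ with $x\in X_p\setminus X_{p+1}$. Points of $X_{L+1}$ have no level.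

For example, let $\mu$ be uniform on $\{1,2,3,4\}$, $\nu_1$ uniform on $\{1,2,3\}$ and $\nu_2=\mu$. Then $\psi_1=\frac43$ on $\{1,2,3\}$ and $\psi_1(4)=0$. So $X_2=\{4\}$ and $X_3=\emptyset$: the points $1,2,3$ have level $1$ and the point $4$ has level $2$.

How large is the irregular set? Write $D(\nu\|\mu)=\sum_x\nu(x)\ln\frac{\nu(x)}{\mu(x)}$ for relative entropy, in nats throughout.

**Fact 1.** $\mu\{\psi<\frac12\}\le 7\,D(\nu\|\mu)$.

Indeed, with $\varphi(s)=s\ln s-s+1$ we have $D(\nu\|\mu)=E_\mu\,\varphi(\psi)$, because $E_\mu\psi=1$. Since $\varphi'(s)=\ln s$, the function $\varphi$ is nonnegative, and it is decreasing on $[0,1]$. As $\varphi(\frac12)=\frac12-\frac12\ln2>0.153>\frac17$, Markov's inequality gives the claim.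

**Fact 2.** For every $Z\subseteq X$, $\ \nu(Z)\le D(\nu\|\mu)+\ln\big(1+(e-1)\mu(Z)\big)\le D(\nu\|\mu)+2\mu(Z)$.

For any function $h$, let $\mu_h$ be the law proportional to $e^h\mu$. Then $0\le D(\nu\|\mu_h)=D(\nu\|\mu)-\int h\,d\nu+\ln\int e^h\,d\mu$. Taking $h=1_Z$ gives the first inequality, and $\ln(1+s)\le s$ with $e-1<2$ gives the second.

Two examples show what regularity does and does not see. First, a bit with probabilities $\frac12\pm\delta$, $0<\delta\le\frac14$, compared with a fair bit: the total variation distance is $\delta$, while $D\le\ln\big(1+\sum_x\frac{(\nu(x)-\mu(x))^2}{\mu(x)}\big)=\ln(1+4\delta^2)\le4\delta^2$ by Jensen's inequality, so the distance is at least $\frac12\sqrt D$. Yet both densities are at least $1-2\delta\ge\frac12$, so there are no irregular points at all. Regularity costs less than closeness in total variation. Second, let $\mu(Z)=\eta\in(0,\frac12]$ and $\nu=\mu(\cdot\,|\,Z^c)$. The irregular set is exactly $Z$, of mass $\eta$, and $D(\nu\|\mu)=\ln\frac1{1-\eta}\le(2\ln 2)\eta$ by convexity. So the irregular mass can really be of the order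 of $D$, and Fact 1 cannot be improved to a higher power of $D$.

Here is what the ladder is for. Two players will receive independent inputs $x$ and $y$. Each player has a first law whose divergence from the input law is at most some $\tau$, and falls back if the input is irregular. The two fallback events are independent, so both players fall back with probability at most $(7\tau)^2$. If we can arrange that *one* player falling back does no harm, the cost of irregularity drops from order $\tau$ to order $\tau^2$, and if we can climb down a ladder, the cost gets squared again and again. In the application, $\tau$ is about (number of answer bits we condition on)$/n$, and the cost must be below $\epsilon$.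

## 2. Free games, their repetitions, and the factor $1/\epsilon$

A two-prover one-round game $G$ with input length $m$ and answer length $\ell$ works as follows. A referee samples $(x,y)\in(\{0,1\}^m)^2$ from a distribution $\mu$ and sends $x$ to the first player, Alice, and $y$ to the second, Bob. Without communicating they answer $a=f(x)\in\{0,1\}^\ell$ and $b=g(y)\in\{0,1\}^\ell$. They win if $V(x,y,a,b)=1$ for a fixed predicate $V$; "lose" means not win. The value $\mathrm{val}(G)$ is the maximum winning probability over all $f,g$. Shared or private randomness only mixes deterministic strategies, so randomized strategies do not exceed $\mathrm{val}(G)$. The game is *free* if $\mu$ is uniform on $(\{0,1\}^m)^2$: the two inputs are uniform and independent.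

In the $n$-fold parallel repetition $G^n$ the pairs $(x_1,y_1),\dots,(x_n,y_n)$ are drawn independently from $\mu$. Alice receives the whole tuple $(x_1,\dots,x_n)$, Bob the tuple $(y_1,\dots,y_n)$, each outputs $n$ answers, each of which may depend on that player's whole tuple, and they win iff they win in all $n$ coordinates. Two trivial facts will be used: $\mathrm{val}(G^{n+1})\le\mathrm{val}(G^n)$ (players of $G^n$ can invent an extra coordinate with private randomness), and $\mathrm{val}(G^{nk})\ge\mathrm{val}(G^n)^k$ (play $k$ blocks independently).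

**Example 1 (a free game by hand).** Let $x,y,a,b$ be bits and let the players win iff $a\oplus b=x\wedge y$. Always answering $0$ wins on three of the four input pairs. Winning on all four would require $f(0)\oplus g(0)=f(0)\oplus g(1)=f(1)\oplus g(0)=0$ and $f(1)\oplus g(1)=1$. The four left sides add up to $0$ modulo $2$ and the right sides to $1$, which is impossible. So the value is $\frac34$.

**Example 2 (two repetitions that cost nothing).** Let $x,y$ be uniform bits. Each player answers with the name of a player, $1$ or $2$, and a bit. They win iff both name the same player and both bits equal that player's input. If both name player 1, Alice gives $x$ and Bob guesses $0$, they win with probability $\frac12$.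

They cannot do better. Fix strategies and count winning pairs among the four.

* For a $y$ on which Bob names $1$, at most one $x$ wins, namely the bit he gives.
* For an $x$ on which Alice names $2$, at most one $y$ wins.
* If Bob names $1$ on both $y$'s, there are at most $2$ wins.
* If Bob names $2$ on both $y$'s, only $x$'s on which Alice names $2$ can win, each with at most one $y$: at most $2$ wins.
* If Bob names $1$ on one $y$ and $2$ on the other, then either Alice names $2$ on both $x$'s, and each $x$ wins at most once; or Alice names $2$ on at most one $x$, and each of the two $y$'s wins at most once. Again at most $2$ wins.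

So $\mathrm{val}(G)=\frac12$. In $G^2$, let both name player $1$ in coordinate $1$ and player $2$ in coordinate $2$. In both coordinates Alice gives the bit $x_1$ and Bob gives the bit $y_2$. They win both coordinates iff $x_1=y_2$, so $\mathrm{val}(G^2)\ge\frac12$, hence $\mathrm{val}(G^2)=\mathrm{val}(G)$. Answers that depend on the whole tuple matter.

If, on the contrary, the players answer each coordinate from that coordinate's input alone, the coordinates are independent and the players win with probability at most $\mathrm{val}(G)^n$. The difficulty is entirely in the dependence.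

The following is quoted as background, for $0<\epsilon\le\frac12$ and games with $\frac12\le\mathrm{val}(G)\le1-\epsilon$.

* (i) Raz, with Holenstein's improvement: $\mathrm{val}(G^n)\le(1-\epsilon)^{\Omega(\epsilon^2n/\ell)}$ for every such game.
* (ii) Barak, Rao, Raz, Rosen and Shaltiel: for free games $\mathrm{val}(G^n)\le(1-\epsilon)^{\Omega(\epsilon n/\ell)}$, so $n=O(t\ell/\epsilon)$ repetitions reduce the value from $1-\epsilon$ to $(1-\epsilon)^t$, with an absolute implied constant.
* (iii) Feige and Verbitsky: for every $n$ there is a free game with $\mathrm{val}(G)\le\frac34$ and $\mathrm{val}(G^n)\ge\frac18$. This shows that the dependence of $n$ on $\ell$ in (ii) is tight up to log factors.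
* (iv) Raz: for general games, an example shows that one cannot expect a dependence of $n$ on $\epsilon$ better than the $1/\epsilon$ in $n=O(t\ell/\epsilon)$.

The question, taken from "Derandomized parallel repetition theorems for free games", is whether the factor $1/\epsilon$ in (ii) is needed for free games. Precisely, consider this statement.

**(T)** There is an absolute constant $c>0$ such that for arbitrarily small $\epsilon>0$ and arbitrarily large $t$ there is a free game $G$, of some answer length $\ell\ge1$, with $\frac12\le\mathrm{val}(G)\le1-\epsilon$ and $\mathrm{val}(G^n)>(1-\epsilon)^t$ for every $n\le ct\ell/\epsilon$.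

The alternative is that for free games the factor $1/\epsilon$ can be improved asymptotically as $\epsilon\to0$, uniformly in $t,\ell,m$. We prove that (T) is false and the alternative holds. In Theorems 1 and 2 the input sets $X,Y$ are arbitrary finite sets and the input distribution is a product $\mu_X\otimes\mu_Y$; free games are the uniform case. We write $\mu$ for either factor and discard inputs of probability zero, so that $\mu$ has full support. Answers lie in $\{0,1\}^\ell$, $\ell\ge1$.

**Theorem 1.** Let $0<\epsilon\le\frac12$, $\mathrm{val}(G)\le1-\epsilon$, $t\ge1$. If $n\ge12000\,t\ell/\sqrt\epsilon$, then $\mathrm{val}(G^n)\le(1-\epsilon)^t$.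

**Theorem 2.** Let $0<\epsilon\le\frac12$, $\mathrm{val}(G)\le1-\epsilon$, $t\ge1$, and $L:=2+\lceil\log_2\log_2(1/\epsilon)\rceil$. If $n\ge2\cdot10^5L^6\,t\ell$, then $\mathrm{val}(G^n)\le(1-\epsilon)^t$. Hence $\mathrm{val}(G^n)\le(1-\epsilon)^{n/(2\cdot10^5L^6\ell)}$ for all $n\ge1$.

The last sentence follows from the previous one with $t=n/(2\cdot10^5L^6\ell)$ if this is at least $1$; otherwise use $\mathrm{val}(G^n)\le\mathrm{val}(G)\le1-\epsilon$.

**Theorem 3.** For every $\epsilon\in(0,\frac18]$ there are free games with arbitrarily large $\ell$ and $\frac12\le\mathrm{val}(G)\le1-\epsilon$ such that for every integer $t\ge6$: $\mathrm{val}(G^n)>(1-\epsilon)^t$ for all $n\le\frac{t\ell}{132\log_2(\ell/\epsilon)}$.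

**Theorem 1 refutes (T).** Suppose (T) held with some $c>0$. Take an instance with $\epsilon\le\frac12$ so small that $\frac c\epsilon-1\ge\frac{12000}{\sqrt\epsilon}$, and with $t\ge1$. Since $t\ell\ge1$, the integer $n=\lfloor ct\ell/\epsilon\rfloor$ satisfies $n\ge t\ell(\frac c\epsilon-1)\ge12000\,t\ell/\sqrt\epsilon$. Now (T) gives $\mathrm{val}(G^n)>(1-\epsilon)^t$ and Theorem 1 gives the opposite. So the factor $1/\epsilon$ improves to $12000/\sqrt\epsilon$, uniformly in $t,\ell,m$.

Theorem 2 improves the factor further, to $O\big((2+\log\log\frac1\epsilon)^6\big)$, so no positive power of $1/\epsilon$ is needed. Together with Theorem 3, the product $t\ell$ is the right order up to the factors $\log(\ell/\epsilon)$ and $(2+\log\log\frac1\epsilon)^6$; these remaining factors are not determined here.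

## 3. Relative entropy of conditioned products

Two more elementary facts.

**Fact 3.** Let $\nu$ be a law on a product space with marginals $\nu_i$. Then
$$D\Big(\nu\Big\|\bigotimes\mu_i\Big)=\sum_iD(\nu_i\|\mu_i)+D\Big(\nu\Big\|\bigotimes\nu_i\Big)\ge\sum_iD(\nu_i\|\mu_i).$$
If $\nu$ is a reference law $\rho$ conditioned on an event $E$, then $D(\nu\|\rho)=\ln\frac1{\rho(E)}$.

For the first part take $\nu$-expectations in $\ln\frac{\nu}{\prod\mu_i}=\sum_i\ln\frac{\nu_i}{\mu_i}+\ln\frac{\nu}{\prod\nu_i}$. For the second, $d\nu/d\rho=1/\rho(E)$ on $E$. Together: *if a product law is conditioned on an event of probability $\delta$, then the coordinate divergences add up to at most $\ln\frac1\delta$.* For instance, $n\ge2$ fair bits conditioned on even parity have total divergence $\ln 2$ and all coordinate divergences $0$.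

**Fact 4.** For $0\le s\le\frac12$: $s\le\ln\frac1{1-s}\le(2\ln2)s$, and $(2\ln 2)s<1.4s$ for $s>0$.

The function $\ln\frac1{1-s}$ is convex, lies above its tangent $s$ at $0$, and below its chord on $[0,\frac12]$, whose slope is $2\ln2<1.4$.

We also use two textbook facts: the relative entropy of two laws does not increase when one passes to a function of the variables, and the (conditional) entropy of a variable with at most $2^{k\ell}$ values is at most $k\ell\ln2$.

## 4. What conditioning on wins does to a fresh coordinate

Fix deterministic strategies $f,g$ for $G^n$. Let $P$ be the law of $(x,y)\sim\mu_X^n\otimes\mu_Y^n$, let $a_i,b_i$ be the answers in coordinate $i$, and for $S\subseteq[n]$ let $W_S$ be the event of winning in all coordinates of $S$. The plan is to grow $S$ one coordinate at a time. If for every small $S$ there is a fresh coordinate $i\notin S$ that is lost with probability at least a constant times $\epsilon$ given $W_S$, then after about $t$ steps (up to a constant) $P(W_S)$ falls below $(1-\epsilon)^t$. To find such an $i$ we turn the conditioned repetition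 at coordinate $i$ into a strategy for the single game $G$, which must lose with probability at least $\epsilon$.

Let $|S|=k<n$, $P(W_S)>0$, and
$$W=W_S,\quad Q=P(\cdot|W),\quad\Delta=\ln\tfrac1{P(W)},\quad N=n-k,\quad M=k\ell\ln2+\Delta,$$
$$R=(x_S,a_S),\qquad R'=(y_S,b_S).$$
So $R$ is Alice's "history" on $S$ and $R'$ is Bob's.

**Step 1 (why the inputs being independent helps).** The purpose is to decouple the players. Under $P$ the pairs $(x,R)$ and $(y,R')$ are independent, and $W$ is a function of $(R,R')$. So under $Q$, given $(R,R')=(r,r')$, the tuples $x$ and $y$ are independent with laws $P(x\in\cdot\,|R=r)$ and $P(y\in\cdot\,|R'=r')$. For $i\notin S$ put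
$$p^i_r=P(x_i=\cdot\,|R=r),\qquad p'^i_{r'}=P(y_i=\cdot\,|R'=r').$$
Under $Q$, given $(r,r')$, the pairs $(x_i,a_i)$ and $(y_i,b_i)$ are independent, with laws $P((x_i,a_i)\in\cdot\,|R=r)$ and $P((y_i,b_i)\in\cdot\,|R'=r')$. Let $\lambda_i(r,x,r',y)$ be the probability of losing at $i$ given $R=r,x_i=x,R'=r',y_i=y$, that is, when $a\sim P(a_i=\cdot|R=r,x_i=x)$ and $b\sim P(b_i=\cdot|R'=r',y_i=y)$ are drawn independently. Then $E_Q\lambda_i(R,x_i,R',y_i)=P(\text{lose at }i\,|\,W)$.

**Step 2 (own history: divergence budget $M$).** The purpose is to bound how far a player's own history pushes the fresh coordinates. Claim: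
$$E_Q\sum_{i\notin S}D(p^i_R\|\mu)\le M,\qquad E_Q\sum_{i\notin S}D(p'^i_{R'}\|\mu)\le M. \tag{2}$$
Given $R$, the tuple $x_{S^c}$ has a product law conditioned on an event of probability $P(a_S|x_S)$, so by Fact 3 the first sum is at most $\ln\frac1{P(a_S|x_S)}$. Further
$$E_Q\ln\tfrac1{P(a_S|x_S)}=E_Q\ln\tfrac1{Q(a_S|x_S)}+E_Q\ln\tfrac{Q(a_S|x_S)}{P(a_S|x_S)}.$$
The first term on the right is a conditional entropy of $k\ell$ bits, at most $k\ell\ln2$. The second equals $D(Q_R\|P_R)-D(Q_{x_S}\|P_{x_S})\le D(Q_R\|P_R)\le D(Q\|P)=\Delta$. Bob's case is the same.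

**Step 3 (a first strategy).** Suppose each player simply stops when the input is irregular. By (2), for each of its two bounds fewer than $N/2$ indices have a term exceeding $2M/N$, so there is $i\notin S$ with $E_QD(p^i_R\|\mu),E_QD(p'^i_{R'}\|\mu)\le2M/N$. The players of $G$ share $(r,r')\sim Q$. On input $x$ Alice answers $a\sim P(a_i=\cdot|R=r,x_i=x)$ if $x$ is regular for $p^i_r$, and gives up otherwise; Bob does the same with $r'$. If both inputs are regular, the law of $(r,x,r',y)$ is at most $Q(r,r')\cdot2p^i_r(x)\cdot2p'^i_{r'}(y)=4Q(r,x,r',y)$, and by Fact 1 each player gives up with probability at most $14M/N$. Hence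
$$\epsilon\le4P(\text{lose at }i|W)+28M/N.$$
This is useful only if $M/N$ is at most a small constant times $\epsilon$. Now $M$ contains $k\ell\ln2$, and $k$ has to reach order $t$. So $N$ must be of order $t\ell/\epsilon$, and we have the $\epsilon$-dependence of (ii).

**Step 4 (where it stops).** The purpose is to see that the linear term is real for this strategy. Let $N\ge2$ be a power of two, $X=Y=\{0,1\}^m$ with $2^m\ge N$, $\ell=1$, and let the players win iff $b$ equals the first bit of $x$. Take $n=N+1$, $S=\{1\}$. Bob always answers $0$, so $W$ says that the first bit of $x_1$ is $0$: $\Delta=\ln2$, $M=2\ln2$. Choose $Z\subseteq X$ with $\mu(Z)=1/N$ and let $a_1=1$ iff $x_i\notin Z$ for all $i\ge2$. Then $a_1$ is independent of $W$ and $Q(a_1=1)=(1-\frac1N)^N\ge\frac14$, since this sequence increases with $N$ and equals $\frac14$ at $N=2$. When $a_1=1$, the law $p^i_R$ is $\mu(\cdot|Z^c)$ for *every* $i\ge2$, with irregular set $Z$ of mass $1/N$. So Alice gives up with probability at least $\frac1{4N}\ge\frac{M}{6N}$ at every fresh coordinate. One answer bit can make the coordinates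 irregular everywhere at rate $M/N$, up to a constant. With the give-up strategy, $1/\epsilon$ cannot be removed by sharper estimates of the give-up probability.

But look at this example again. When $x\in Z$ arrives and the shared history says $a_1=1$, Alice need not stop: that history is impossible for her input, but Bob's history $R'=(y_1,0)$ says nothing about $x_i$. She could throw her own history away and draw a new one, given Bob's history and $x_i=x$; it will have $a_1=0$. This is the ladder with two rungs.

## 5. Redrawing a history from the other player's: the bound $t\ell/\sqrt\epsilon$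

**Step 5 (the other player's history: divergence budget only $\Delta$).** The purpose is to show that the second rung is much closer to $\mu$ than the first. Claim:
$$E_Q\sum_{i\notin S}D\big(Q(x_i=\cdot\,|R')\big\|\mu\big)\le\Delta,\qquad E_Q\sum_{i\notin S}D\big(Q(y_i=\cdot\,|R)\big\|\mu\big)\le\Delta. \tag{3}$$
Under $P$, given $R'=r'$, we have $x\sim\mu^n$, and $W$ is then an event about $x$. So under $Q$, given $R'=r'$, the tuple $x$ is $\mu^n$ conditioned on an event of probability $P(W|R'=r')$, and by Fact 3 the first sum is at most $\ln\frac1{P(W|R')}$. Finally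
$$0\le D(Q_{R'}\|P_{R'})=E_Q\ln\frac{Q(R')}{P(R')}=E_Q\ln\frac{P(W|R')}{P(W)}$$
gives $E_Q\ln\frac1{P(W|R')}\le\ln\frac1{P(W)}=\Delta$. No answer bits appear: $\Delta$ is at most about $\epsilon t$ as long as $P(W)>(1-\epsilon)^t$, while $M$ is of order $t\ell$.

**Lemma 1.** Assume $\mathrm{val}(G)\le1-\epsilon$. Let $|S|=k<n$, $P(W_S)>0$, and $\Delta,N,M$ as above. Then some $i\notin S$ satisfies
$$P(\text{lose at }i\mid W_S)\ \ge\ \tfrac1{24}\Big(\epsilon-\frac{112\Delta}{N}-\frac{12544M^2}{N^2}\Big).$$

**Step 6 (choosing $i$ and a good set of histories).** The purpose is to have all four divergences small at one index, and the two large ones small *pointwise*. For each of the four bounds in (2) and (3), fewer than $N/4$ indices have a term exceeding $4/N$ times the bound. So there is $i\notin S$ with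
$$E_QD(p^i_R\|\mu),\ E_QD(p'^i_{R'}\|\mu)\le\tfrac{4M}N,\qquad E_QD(Q(x_i=\cdot|R')\|\mu),\ E_QD(Q(y_i=\cdot|R)\|\mu)\le\tfrac{4\Delta}N.$$
Let $\tau=16M/N$ and let $J$ be the event $\{D(p^i_R\|\mu)\le\tau,\ D(p'^i_{R'}\|\mu)\le\tau\}$. By Markov's inequality each of the two conditions fails with $Q$-probability at most $\frac14$ (if $M=0$ both divergences vanish almost surely), so $Q(J)\ge\frac12$. Put $Q_J=Q(\cdot|J)$. Then $Q_J\le2Q$ on pairs $(r,r')$ and on their marginals. The event $J$ is needed because we are going to multiply the two irregular masses for the same pair $(r,r')$, and the expectation of a product is not controlled by the two expectations.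

**Step 7 (the strategy).** Shared randomness: $(r,r')\sim Q_J$. On input $x$, Alice

1. sets $\hat r=r$ if $p^i_r(x)\ge\frac12\mu(x)$ ("$x$ is regular");
2. otherwise, if $Q(x_i=x|R'=r')\ge\frac12\mu(x)$, draws $\hat r\sim Q(R=\cdot\,|R'=r',x_i=x)$ ("redraws");
3. otherwise gives up, that is, answers arbitrarily.

In cases 1 and 2 she answers $a\sim P(a_i=\cdot\,|R=\hat r,x_i=x)$. Bob is symmetric, with the roles of $(r,x)$ and $(r',y)$ exchanged. She can redraw because $r'$ is shared.

**Step 8 (the loss).** The purpose is to compare each case with the true conditioned law $Q$.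

*Both regular.* The law of $(r,x,r',y)$ is $Q_J(r,r')\mu(x)\mu(y)\le2Q(r,r')\cdot2p^i_r(x)\cdot2p'^i_{r'}(y)=8\,Q(r,x,r',y)$, where $Q(r,x,r',y)$ is the $Q$-probability of $R=r,x_i=x,R'=r',y_i=y$. The contribution to the loss is at most $8E_Q\lambda_i$.

*Alice redraws, Bob is regular.* Summing over the discarded $r$ (and dropping the requirement that $x$ is irregular for it), the law of $(\hat r,x,r',y)$ is at most
$$Q_J(r')\,\mu(x)\,\mu(y)\,Q(\hat r|r',x)\le2Q(r')\cdot2Q(x|r')\cdot2p'^i_{r'}(y)\cdot Q(\hat r|r',x)=8\,Q(\hat r,x,r',y).$$
The last equality holds because under $Q$, given $(\hat r,r')$, the input $y_i$ has law $p'^i_{r'}$ and is independent of $x_i$ (Step 1). Given $(\hat r,x,r',y)$ the answers are drawn as in the definition of $\lambda_i$. Contribution: at most $8E_Q\lambda_i$. The case with the players exchanged contributes at most $8E_Q\lambda_i$ too.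

*Both irregular.* We do not analyze this case: if both redraw, the new histories $\hat r,\hat r'$ were drawn separately and need not fit together. But $(r,r')\in J$ and $x,y$ are independent, so by Fact 1 the probability is at most $(7\tau)^2=49\cdot256\,M^2/N^2=12544M^2/N^2$.

*Someone gives up.* If Alice gives up, then $x$ is irregular for $Q(x_i=\cdot|R'=r')$. By Fact 1 this has probability at most $7E_{Q_J}D(Q(x_i=\cdot|R')\|\mu)\le7\cdot2\cdot\frac{4\Delta}N=\frac{56\Delta}N$. The same holds for Bob; the total is at most $112\Delta/N$.

These cases are exhaustive. Since every strategy for $G$ loses with probability at least $\epsilon$,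
$$\epsilon\le24\,E_Q\lambda_i+\frac{12544M^2}{N^2}+\frac{112\Delta}N,$$
and $E_Q\lambda_i=P(\text{lose at }i|W_S)$. This proves Lemma 1. $\square$

**Step 9 (proof of Theorem 1).** Now we iterate. Suppose $P(W_{[n]})>(1-\epsilon)^t$ for some $f,g$. Put $K=\lceil68t\rceil\le69t\le n$. Every $S$ has $P(W_S)\ge P(W_{[n]})>(1-\epsilon)^t$, so for $|S|=k<K$ Fact 4 gives
$$\Delta\le1.4\epsilon t\le0.7t,\qquad M\le69\,t\ell\ln2+0.7t\le49\,t\ell.$$
Since $10976+69<12000$ and $t\ell/\sqrt\epsilon\ge t$,
$$N\ge n-69t\ge10976\,\frac{t\ell}{\sqrt\epsilon}=224\cdot49\,\frac{t\ell}{\sqrt\epsilon}.$$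
Hence $\frac{12544M^2}{N^2}=\big(\frac{112M}N\big)^2\le\big(\frac{\sqrt\epsilon}2\big)^2=\frac\epsilon4$, and $\frac{112\Delta}N\le\frac{157\epsilon t}N\le\frac\epsilon4$ because $N\ge628t$. Lemma 1 gives $i\notin S$ with $P(\text{lose at }i|W_S)\ge\frac1{24}\cdot\frac\epsilon2=\frac\epsilon{48}$, that is, $P(W_{S\cup\{i\}})\le(1-\frac\epsilon{48})P(W_S)$. Starting from $S=\emptyset$ and doing this $K$ times we reach an $S$ with
$$P(W_S)\le e^{-\epsilon K/48}\le e^{-1.41\epsilon t}<(1-\epsilon)^t,$$
where $68/48>1.41$ and the last inequality is Fact 4. This contradicts $P(W_S)\ge P(W_{[n]})>(1-\epsilon)^t$. $\blacksquare$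

It is worth looking at Example 2 through Lemma 1. With $n=2$ and $S=\{1\}$, Bob's history $R'$ contains the bit $y_2$, so $p'^2_{R'}$ is a point mass and half of the inputs $y$ are irregular; and under $Q$, where $x_1=y_2$, Alice's history determines $y_2$ too. So neither rung helps Bob. Indeed $P(\text{lose at }2|W_S)=0$. There is no contradiction: $N=1$ and $\Delta=\ln2$ make the right side in the lemma negative. Averaging over many fresh coordinates is essential.

## 6. Many copies of each tuple: the bound $t\ell\,(2+\log\log\frac1\epsilon)^6$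

In Lemma 1 the only term that forces $1/\sqrt\epsilon$ is the one from both players being irregular. To treat that case we need second-rung histories for the two players that fit *each other*, as well as fitting the first-rung histories. Drawing them separately after the fact does not provide this. So we put all rungs into the probability space from the start: $L$ independent copies $x^1,\dots,x^L$ of Alice's tuple and $y^1,\dots,y^L$ of Bob's, with *all* $L^2$ pairs $(x^p,y^q)$ conditioned to win. The conditioning is cheap: it multiplies $\Delta$ by $L^2$. Copy $p$ is rung $p$ of the ladder.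

The saving comes from revealing answers only when they are needed. A pair of rungs $(p,q)$ matters at a coordinate only if the coordinate of $x^p$ lies in $X_p$ and that of $y^q$ lies in $Y_q$. For $2\le p\le q$ this has probability of order at most $\tau_{p-1}^2$, if $\tau_p$ denotes the divergence at rung $p$. So in $K$ steps rung $p$ reveals about $\ell K\tau_{p-1}^2$ bits (suppressing factors of $L$), and its divergence at a typical fresh coordinate is about $\ell K\tau_{p-1}^2/n$. When $n$ is a large multiple of $\ell K$, the divergences obey $\tau_p\approx\tau_{p-1}^2$, and repeated squaring reaches $\sqrt\epsilon$ in about $\log\log\frac1\epsilon$ rungs. The last rung never reveals an answer, and the pair $(L,L)$ is written off, at cost of order $\tau_{L-1}^2\approx\epsilon$.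

### 6.1 Parameters

Suppose $f,g$ win $G^n$ with probability $v>(1-\epsilon)^t$, where $n\ge2\cdot10^5L^6t\ell$. We look for a contradiction. Let $\Delta=\ln\frac1v<1.4\epsilon t$ (Fact 4) and $K=\lceil48L^4t\rceil\le49L^4t$. Note $L\ge2$, as $\log_2\frac1\epsilon\ge1$. Since $4001\cdot49<2\cdot10^5$ we have $n\ge4001L^2\ell K$, and since $t\le K/(48L^4)$ and $1.4/48<0.03$,
$$n-K\ge4000L^2\ell K,\qquad L^2\Delta\le0.03\,\epsilon K/L^2. \tag{4}$$
The thresholds are
$$\tau_p=\max\{10^{-3\cdot2^{p-1}},\ \sqrt\epsilon/14\}\quad(1\le p\le L-1),\qquad\tau_L=\epsilon/56. \tag{5}$$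
They are nonincreasing in $p$ (note $\epsilon/56\le\sqrt\epsilon/14$). For $2\le p\le L-1$ we have $\tau_{p-1}^2\le\tau_p$, because squaring the first term for $p-1$ gives the first term for $p$, and $\epsilon/196\le\sqrt\epsilon/14$. Moreover $\tau_{L-1}=\sqrt\epsilon/14$: put $s=2^{L-2}$, so $s\ge\log_2\frac1\epsilon\ge1$ and $\sqrt\epsilon\ge2^{-s/2}$; then $14\cdot10^{-3s}\le2^{-s/2}$ since $14\le(1000/\sqrt2)^s$.

For instance, $\epsilon=2^{-16}$ gives $L=6$ and $\sqrt\epsilon/14=\frac1{3584}$, so $\tau_1=10^{-3}$, $\tau_2=\dots=\tau_5=\frac1{3584}$ and $\tau_6=\epsilon/56$.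

### 6.2 The copies and the price of conditioning on all of them

Let $x^1,\dots,x^L\sim\mu_X^n$, $y^1,\dots,y^L\sim\mu_Y^n$ and a uniform permutation $\pi$ of $[n]$ be independent, with joint law $P$. Let $\Omega^*$ be the event that all $L^2$ pairs $(x^p,y^q)$ win in all $n$ coordinates, and $P_*=P(\cdot|\Omega^*)$ with expectation $E_*$.

**Step 1 (the price).** Let $d(y)$ be the probability over $x\sim\mu_X^n$ that $(x,y)$ wins all coordinates, so $E_yd(y)=v$. Jensen's inequality, used twice, gives
$$P(\Omega^*)=E_{x^1,\dots,x^L}\big[P_y(\text{all }x^p\text{ win with }y)^L\big]\ge\big(E_y\,d(y)^L\big)^L\ge v^{L^2},$$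
so that
$$\ln\frac1{P(\Omega^*)}\le L^2\Delta. \tag{6}$$

### 6.3 The revealing process

For $j=0,\dots,K$ we define an event $R_j$ ("all checks so far have passed") and, on $R_j$, a history $h_j$. The process stops as soon as a check fails. Put $S_j=\{\pi(1),\dots,\pi(j)\}$. We maintain the invariant that for each possible $h$ there are sets $A_p(h)\subseteq X^n$, $B_q(h)\subseteq Y^n$ with
$$R_j\cap\{h_j=h\}=\{\pi(1),\dots,\pi(j)\text{ as in }h\}\cap\bigcap_p\{x^p\in A_p(h)\}\cap\bigcap_q\{y^q\in B_q(h)\}. \tag{7}$$
For $j=0$ the event is sure, $h_0$ is empty, $A_p=X^n$, $B_q=Y^n$. Because of (7), given $R_j$ and $h_j$ all copies are independent of each other and of $\pi(j+1)$, with $x^p\sim\mu^n(\cdot|A_p(h_j))$ and $y^q\sim\mu^n(\cdot|B_q(h_j))$.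

For $i\notin S_j$ let $\nu^i_p$ be the resulting law of $x^p_i$, $\psi^i_p=d\nu^i_p/d\mu$, $D^i_p=D(\nu^i_p\|\mu)$, and let $X^i_1=X\supseteq X^i_2\supseteq\dots\supseteq X^i_{L+1}$ be the ladder of Section 1 for $\nu^i_1,\dots,\nu^i_L$. For Bob we write $\nu'^i_q,\psi'^i_q,D'^i_q,Y^i_q$. All of these are functions of $h_j$ and $i$.

**Definition (typical coordinate).** The index $i$ is *typical* at $h_j$ if $D^i_p\le\tau_p$ and $D'^i_p\le\tau_p$ for all $p\in[L]$.

**Definition (step $j+1$, on $R_j$).** Let $i=\pi(j+1)$. Reveal $i$, and $\xi^p=x^p_i$, $\eta^q=y^q_i$ for all $p,q$. If $i$ is not typical at $h_j$, nothing more happens: there is no check, and $R_{j+1}$ holds. If $i$ is typical, let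
$$\mathrm{Act}=\{(p,q)\ne(L,L):\ \xi^p\in X^i_p(h_j),\ \eta^q\in Y^i_q(h_j)\}.$$

* Reveal $a^p=f_i(x^p)$ for every $p$ that has some $(p,q)\in\mathrm{Act}$ with $p\le q$.
* Reveal $b^q=g_i(y^q)$ for every $q$ that has some $(p,q)\in\mathrm{Act}$ with $p>q$.
* *Check* that every pair $(x^p,y^q)$ with $(p,q)\in\mathrm{Act}$ wins coordinate $i$.

$R_{j+1}$ is $R_j$ together with success of this check, and $h_{j+1}$ is $h_j$ together with the revealed data.

So for each active pair it is the copy with the smaller number that pays with an answer, with Alice paying in a tie; the other copy merely receives a condition.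

**Example 3 ($L=2$).** At a typical step the pair $(1,1)$ is always active, as $X_1=X$, $Y_1=Y$. The pair $(1,2)$ is active iff $\eta^2\in Y_2$, the pair $(2,1)$ iff $\xi^2\in X_2$, and $(2,2)$ never. So $f_i(x^1)$ is always revealed, $g_i(y^1)$ only if $\xi^2\in X_2$, and no answer of $x^2$ or $y^2$. This is the pattern of Lemma 1: three pairs of rungs handled, both players on the second rung written off.

**Step 2 (the invariant persists).** The purpose is to keep the copies independent. Suppose (7) holds at $j$ and let $h'$ extend $h$ by step $j+1$. Typicality, Act and the list of what is revealed are determined by $h,i,\xi,\eta$. If $(p,q)\in\mathrm{Act}$ and $p\le q$, then $a^p$ is revealed and winning is the condition $V(\xi^p,\eta^q,a^p,g_i(y^q))=1$ on $y^q$ alone. If $p>q$, then $b^q$ is revealed and winning is the condition $V(\xi^p,\eta^q,f_i(x^p),b^q)=1$ on $x^p$ alone. So (7) holds at $j+1$, where (for atypical $i$ only the condition on coordinate $i$ is present)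

* $A_p(h')$ consists of the $x\in A_p(h)$ with $x_i=\xi^p$, with $f_i(x)=a^p$ if $a^p$ is revealed, and with $V(\xi^p,\eta^q,f_i(x),b^q)=1$ for all $(p,q)\in\mathrm{Act}$ with $p>q$;
* $B_q(h')$ consists of the $y\in B_q(h)$ with $y_i=\eta^q$, with $g_i(y)=b^q$ if $b^q$ is revealed, and with $V(\xi^p,\eta^q,a^p,g_i(y))=1$ for all $(p,q)\in\mathrm{Act}$ with $p\le q$.

Two remarks. First, $\Omega^*\subseteq R_j$ for all $j$, since on $\Omega^*$ every check succeeds. Second, copies of level $L$ never have an answer revealed: for $x^L$ this would need $(L,q)\in\mathrm{Act}$ with $q\ge L$, but $(L,L)\notin\mathrm{Act}$; for $y^L$ it would need $p>L$.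

**Definition (counters).** $N_p(j)$ is the number of answers of $x^p$ revealed in the first $j$ steps. $\delta_p(h_j)$ is the $\mu^n$-probability of $A_p(h_j)$ conditioned on the values of $x_{S_j}$ recorded for $x^p$ in $h_j$. For Bob we write $N'_q(j)$ and $\delta'_q(h_j)$.

The number $\delta_p(h_j)$ is positive on $R_j$. Since $A_p(h_j)$ fixes $x_{S_j}$, the remaining coordinates of $x^p$ have a product law conditioned on an event of probability $\delta_p(h_j)$, so by Fact 3
$$\sum_{i\notin S_j}D^i_p(h_j)\le\ln\frac1{\delta_p(h_j)}. \tag{8}$$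

### 6.4 Four estimates under $P_*$

All estimates pass from $P$ to $P_*$ in the same way.

**Principle (∗).** *Let $Z\ge0$ be a quantity defined on $R_j$, positive on $\Omega^*$ up to probability zero. If $E[1_{R_j}Z]\le1$, then $E_*[Z]\le1/P(\Omega^*)$, and hence $E_*[\ln Z]\le L^2\Delta$.* The first claim holds since $\Omega^*\subseteq R_j$; the second by Jensen's inequality and (6).

**Step 3 (failure probabilities of the checks are small).** Let $q_{j+1}=P(\text{check fails at step }j+1\mid h_j,R_j,\pi(j+1))$, where $q_{j+1}=0$ if there is no check. Claim: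
$$E_*\sum_{s\le K}q_s\le L^2\Delta. \tag{9}$$
We show $E\big[1_{R_j}\prod_{s\le j}(1-q_s)^{-1}\big]\le1$ by induction on $j$. Condition on $h_j,R_j,\pi(j+1)$. If $q_{j+1}<1$, then $R_{j+1}$ has conditional probability $1-q_{j+1}$, and the new factor multiplies the expectation by $(1-q_{j+1})\cdot(1-q_{j+1})^{-1}=1$. If $q_{j+1}=1$, then $R_{j+1}$ has conditional probability $0$ and nothing is contributed. Taking $j=K$ in (∗) gives $E_*\sum_{s\le K}\ln\frac1{1-q_s}\le L^2\Delta$, and $\ln\frac1{1-q}\ge q$.

**Step 4 (entropy deficiency is paid by revealed answers).** The purpose is to show that conditions imposed by checks do not cost answer bits; only the copy's own revealed answers do. Claim: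
$$E_*\ln\frac1{\delta_p(h_j)}\le(\ell\ln2)\,E_*N_p(j)+L^2\Delta,\quad\text{and likewise for Bob.} \tag{10}$$
Let $G_j=\big(\delta_p(h_j)\,2^{\ell N_p(j)}\big)^{-1}$, so $G_0=1$. We show $E[1_{R_{j+1}}G_{j+1}]\le E[1_{R_j}G_j]$. Condition on $h_j$, $R_j$, $i=\pi(j+1)$, and all copies other than $x^p$. By (7), $x^p\sim\mu^n(\cdot|A_p(h_j))$ under this conditioning. Given in addition $\xi^p=\xi$, all the values $\xi^\cdot,\eta^\cdot$ are known, so Act is determined, hence so is whether $f_i(x^p)$ is revealed. The conditions that the check imposes on $x^p$, from pairs $(p,q)\in\mathrm{Act}$ with $p>q$, are determined as well, since the $y^q$ are known. For each outcome of the step, let $\theta$ be the conditional probability, given $x^p\in A_p(h_j)$ and $x^p_i=\xi$, that $x^p$ gives the revealed answer (if one is revealed) and satisfies these conditions. By the description of $A_p(h')$ in Step 2, $\mu^n(A_p)$ gets multiplied by $\nu^i_p(\xi)\theta$, while the probability of the recorded values gets multiplied by $\mu(\xi)$. So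
$$\delta_p(h_{j+1})=\delta_p(h_j)\,\psi^i_p(\xi)\,\theta.$$
Dropping the other requirements in $R_{j+1}$, the conditional expectation of $1_{R_{j+1}}G_{j+1}$ is at most
$$G_j\sum_{\xi:\,\nu^i_p(\xi)>0}\nu^i_p(\xi)\,\frac1{\psi^i_p(\xi)}\sum_{\text{outcomes: }\theta>0}\theta\cdot\frac{2^{-\ell\cdot1[\text{revealed}]}}\theta\ \le\ G_j\sum_\xi\mu(\xi)=G_j,$$
because there are at most $2^\ell$ outcomes (values of the answer) if the answer is revealed, and a single one (the conditions hold) otherwise. In an atypical step $\theta=1$ and nothing is revealed. So $E[1_{R_j}G_j]\le1$ for all $j$, and (∗) with $Z=G_j$ is (10). For Bob the argument is the same, with the conditions on $y^q$ coming from pairs with $p\le q$.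

**Step 5 (deep copies rarely reveal).** Trivially $N_1\le K$ and $N_L=0$, and the same for Bob. Claim: for $2\le p\le L-1$,
$$E_*N_p(j)\le2\rho_pK+L^2\Delta,\qquad\rho_p=225L\tau_{p-1}^2,\quad\text{and likewise for Bob.} \tag{11}$$
Let $i$ be typical and $2\le p\le L$. On $X^i_p$ we have $\psi^i_{p-1}<\frac12$, so Fact 1 gives $\mu(X^i_p)\le7D^i_{p-1}\le7\tau_{p-1}$. Then Fact 2 gives $\nu^i_p(X^i_p)\le\tau_p+14\tau_{p-1}\le15\tau_{p-1}$. Likewise $\nu'^i_q(Y^i_q)\le15\tau_{q-1}$ for $2\le q\le L$. Given $(h_j,R_j,\pi(j+1)=i)$ the copies are independent. So $f_i(x^p)$ is revealed with conditional probability at most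
$$\sum_{q\ge p}15\tau_{p-1}\cdot15\tau_{q-1}\le\rho_p,$$
and $0$ if $i$ is atypical. Similarly $g_i(y^q)$ with $q\ge2$ is revealed with conditional probability at most $\sum_{p>q}15\tau_{p-1}\cdot15\tau_{q-1}\le\rho_q$. Both sums use that $\tau$ is nonincreasing. Since $1_{R_{j+1}}\le1_{R_j}$, one step multiplies $E[1_{R_j}e^{N_p(j)-2\rho_pj}]$ by a factor at most $(1+(e-1)\rho_p)e^{-2\rho_p}\le1$. So this expectation is at most $1$, and (∗) gives $E_*N_p(j)\le2\rho_pj+L^2\Delta$, hence (11). Bob's count is treated in the same way.

**Step 6 (the next coordinate is usually typical).** Claim: for each $j<K$, $\pi(j+1)$ is atypical at $h_j$ with $P_*$-probability at most $\frac14$.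

Given the copies and $\pi(1),\dots,\pi(j)$, the index $\pi(j+1)$ is uniform outside $S_j$. This remains true under $P_*$, because $\Omega^*$ depends only on the copies. As $h_j$ is a function of the copies and $\pi(1),\dots,\pi(j)$, (8) gives
$$E_*D_p^{\pi(j+1)}(h_j)\le B_p:=\frac{\max_{j<K}E_*\ln\frac1{\delta_p(h_j)}}{n-K}\qquad(j<K).$$
We show $8LB_p\le\tau_p$ for all $p\in[L]$, using (10), (11), (4); the same computation applies to Bob.

* $p=1$: $E_*\ln\frac1{\delta_1}\le\ell K\ln2+L^2\Delta\le\ell K$, so $8LB_1\le\frac{8L}{4000L^2}=\frac1{500L}\le10^{-3}\le\tau_1$.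
* $2\le p\le L-1$: since $2\ln2<1.4$ and $1+\ln2<1.7$,
$$E_*\ln\tfrac1{\delta_p}\le1.4\,\ell\rho_pK+1.7\,\ell L^2\Delta\le\ell K\Big(315L\tau_{p-1}^2+\frac{0.06\,\epsilon}{L^2}\Big)\le320\,\ell KL\,\tau_{p-1}^2.$$
The last inequality uses $\epsilon\le196\tau_{p-1}^2$ and $L\ge2$: $0.06\cdot196/L^2<3\le5L$. So $8LB_p\le\frac{2560}{4000}\tau_{p-1}^2\le\tau_{p-1}^2\le\tau_p$.
* $p=L$: no answers are revealed, so $E_*\ln\frac1{\delta_L}\le L^2\Delta\le0.03\,\epsilon K/L^2$, and $8LB_L\le\frac{0.24\,\epsilon}{4000L^3\ell}\le\frac\epsilon{56}=\tau_L$.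

By Markov's inequality each of the $2L$ conditions in the definition of typical fails with $P_*$-probability at most $\frac1{8L}$, and the union bound gives $\frac14$.

### 6.5 The strategy for one game, and the contradiction

**Step 7 (choosing the moment).** By (9) there is $j<K$ with $E_*q_{j+1}\le L^2\Delta/K$. By Markov's inequality $q_{j+1}\le2L^2\Delta/K$ with $P_*$-probability at least $\frac12$. By Step 6, with positive $P_*$-probability $i=\pi(j+1)$ is typical at $h_j$ and also $q_{j+1}\le2L^2\Delta/K$. Fix such $h=h_j$ and $i$.

**Step 8 (the strategy).** On input $x$ Alice takes the level $p$ of $x$ in the ladder at $(h,i)$: the least $p\in[L]$ with $\psi^i_p(x)\ge\frac12$, i.e. $x\in X^i_p\setminus X^i_{p+1}$. She samples $x'\sim\mu^n(\cdot\,|\,A_p(h),\,x'_i=x)$, which is possible since $\nu^i_p(x)>0$, and answers $f_i(x')$. If $x\in X^i_{L+1}$ she answers arbitrarily. Bob acts symmetrically with $B_q(h)$ and $g_i$, using independent private randomness.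

**Step 9 (the loss).** Let $(p,q)\ne(L,L)$. If $x$ has level $p$ and $y$ has level $q$, then $\mu(x)\mu(y)\le4\nu^i_p(x)\nu'^i_q(y)$. Given $(h,R_j,\pi(j+1)=i)$ the copies $x^p,y^q$ are independent with $x^p\sim\mu^n(\cdot|A_p(h))$ and $y^q\sim\mu^n(\cdot|B_q(h))$. So this pair of levels contributes to the loss at most
$$4P\big(\xi^p\in X^i_p,\ \eta^q\in Y^i_q,\ (x^p,y^q)\text{ loses at }i\mid h,R_j,\pi(j+1)=i\big)\le4q_{j+1},$$
because $i$ is typical and the check includes $(p,q)$ whenever $\xi^p\in X^i_p$ and $\eta^q\in Y^i_q$. There are fewer than $L^2$ such pairs. The levels $(L,L)$ contribute at most $\mu(X^i_L)\mu(Y^i_L)\le49\tau_{L-1}^2$. Inputs without a level contribute at most $\mu(X^i_{L+1})+\mu(Y^i_{L+1})\le7D^i_L+7D'^i_L\le14\tau_L$ by Fact 1. Altogether the loss is at most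
$$4L^2\cdot\frac{2L^2\Delta}K+49\tau_{L-1}^2+14\tau_L\le\frac{11.2}{48}\epsilon+\frac\epsilon4+\frac\epsilon4<\epsilon,$$
using $\Delta\le1.4\epsilon t$, $K\ge48L^4t$, $\tau_{L-1}=\sqrt\epsilon/14$ and $\tau_L=\epsilon/56$. This contradicts $\mathrm{val}(G)\le1-\epsilon$ and proves Theorem 2. $\blacksquare$

## 7. A free game that needs about $t\ell$ repetitions

Theorem 3 says that not much more can be saved. The game, of Feige–Verbitsky type, is a large relative of Example 2: in one coordinate the players cannot coordinate, but in $N$ coordinates they can make all $N$ rounds depend on a single event.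

**Step 1 (the game).** Let $0<\epsilon\le\frac18$, $\gamma=2\epsilon$, let $N\ge2$ be a power of two, and let $D$ be the least power of two with $D\ge(64N^3/\gamma)^2$. The inputs $x,y\in[D]$ are uniform and independent. Answers are pairs $(i,u)\in[N]\times[D]^N$, so $\ell=\log_2N+N\log_2D$. For a set $\mathcal B\subseteq[D]^N\times[D]^N$ let
$$V\big(x,y,(i,u),(j,w)\big)=1\iff u_i=x,\ w_j=y,\ (u,w)\notin\mathcal B.$$
In words: each player hides the own input in a tuple, and the pair of tuples must avoid $\mathcal B$. Choose $\mathcal B$ at random, each pair independently with probability $\gamma$. (If $N$ were $1$, the tuples would be forced to be $x$ and $y$, and a strategy obeying the constraints would lose with probability exactly $|\mathcal B|/D^2$, near $\gamma$.)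

**Step 2 (one game is lost with probability above $\epsilon$).** The purpose is to show that with few inputs per tuple the players cannot steer around $\mathcal B$. An answer violating $u_i=x$ or $w_j=y$ always loses, so replacing it by one satisfying the constraint does not hurt. So assume $f(x)=(i(x),u(x))$ with $u(x)_{i(x)}=x$ and $g(y)=(j(y),w(y))$ with $w(y)_{j(y)}=y$. Each value of $u(\cdot)$ is taken by at most $N$ inputs, since each such input is an entry of it; the same holds for $w(\cdot)$. For fixed maps $u,w$ with multiplicities $m(\alpha),m'(\beta)\le N$, the loss is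
$$\sum_{(\alpha,\beta)}\frac{m(\alpha)m'(\beta)}{D^2}\,1_{(\alpha,\beta)\in\mathcal B},$$
a sum of independent terms in $[0,N^2/D^2]$ with mean $\gamma$, since $\sum m(\alpha)m'(\beta)=D^2$.

The Chernoff bound says that a sum $T$ of independent terms in $[0,1]$ with mean $\kappa$ satisfies $P(T\le\frac\kappa2)\le e^{-\kappa/8}$. Indeed, a term $U\in[0,1]$ has $E2^{-U}\le1-\frac12EU\le e^{-EU/2}$ by convexity, so $P(T\le\frac\kappa2)\le2^{\kappa/2}E2^{-T}\le e^{-\kappa(\frac12-\frac12\ln2)}\le e^{-\kappa/8}$. Dividing our terms by $N^2/D^2$, we find that the loss is at most $\gamma/2$ with probability at most $\exp\big(-\gamma D^2/(8N^2)\big)$.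

There are at most $D^{2ND}$ pairs of maps $u,w$. As $\gamma\sqrt D\ge64N^3$ and $\ln D\le\sqrt D$,
$$\frac{\gamma D^2}{8N^2}\ge8ND\sqrt D\ge8ND\ln D,$$
so the union bound gives failure probability at most $D^{2ND}D^{-8ND}=D^{-6ND}<\frac12$. With probability greater than $\frac12$, every strategy loses with probability greater than $\gamma/2=\epsilon$. By Markov's inequality, $|\mathcal B|\le2\gamma D^{2N}$ with probability at least $\frac12$. So some $\mathcal B$ has both properties; fix it. Then $\mathrm{val}(G)\le1-\epsilon$.

**Step 3 (repetition is almost free for $N$ rounds).** In $G^N$ let Alice answer $(i,(x_1,\dots,x_N))$ and Bob $(i,(y_1,\dots,y_N))$ in coordinate $i$. The constraints hold in every coordinate, and they win everything iff $(x,y)\notin\mathcal B$, where $(x,y)$ is uniform. So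
$$\mathrm{val}(G)\ge\mathrm{val}(G^N)\ge1-\frac{|\mathcal B|}{D^{2N}}\ge1-2\gamma=1-4\epsilon\ge\tfrac12.$$
Let $t\ge6$ be an integer and $k=\lfloor t/6\rfloor$. Then $k\ge t/12$: for $6\le t\le11$ we have $k=1$, and for $t\ge12$ we have $k\ge\frac{t-5}6\ge\frac t{12}$. For $n\le Nk$,
$$\mathrm{val}(G^n)\ge\mathrm{val}(G^{Nk})\ge(1-4\epsilon)^k>(1-\epsilon)^{6k}\ge(1-\epsilon)^t.$$
The strict inequality is Fact 4, applicable since $4\epsilon\le\frac12$: $\ln\frac1{1-4\epsilon}\le(2\ln2)4\epsilon<6\epsilon\le6\ln\frac1{1-\epsilon}$.

**Step 4 (expressing $N$ through $\ell$).** As $D\le2(64N^3/\gamma)^2$,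
$$\log_2D\le13+6\log_2N+2\log_2\tfrac1{2\epsilon}=11+6\log_2N+2\log_2\tfrac1\epsilon\le10\log_2\tfrac N\epsilon,$$
because $4\log_2N+8\log_2\frac1\epsilon\ge4+24=28\ge11$. So $\ell=\log_2N+N\log_2D\le11N\log_2\frac N\epsilon\le11N\log_2\frac\ell\epsilon$, as $\ell\ge N$. Hence
$$\frac{t\ell}{132\log_2(\ell/\epsilon)}\le\frac{Nt}{12}\le Nk,$$
and every $n\le\frac{t\ell}{132\log_2(\ell/\epsilon)}$ is covered by Step 3. Letting $N\to\infty$ through powers of two makes $\ell$ arbitrarily large, which proves Theorem 3. $\blacksquare$
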